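\title{Full conditional probabilities on the plane that are weakly invariant under rigid motions}

\begin{abstract}
A full conditional probability assigns a value $P(A\mid B)$ to every pair of sets with $B\neq\emptyset$, whether or not $B$ is null. It is weakly invariant under a group if $P(gA\mid gB)=P(A\mid B)$, and strongly invariant if $P(gA\mid B)=P(A\mid B)$ whenever $A\cup gA\subseteq B$. On the subsets of the plane, strong invariance under the rigid motions and weak invariance under all isometries are both impossible. We show that weak invariance under the rigid motions is possible. More generally, a weakly $G$-invariant full conditional probability on all subsets exists for every action of a group $G$ with a normal subgroup $N$ such that $G/N$ is abelian and the finitely generated subgroups of $N$ have subexponential growth. The proof uses a maximal invariant chain of ideals and a measure on each jump of the chain. We also find the largest group of rigid motions under which such a probability can be strongly invariant, and we settle the same existence question in $\mathbb R^n$.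
\end{abstract}

\section{The question and the results}\label{sec:intro}

A finitely additive probability $\mu$ defines the conditional probability $\mu(A\cap B)/\mu(B)$ only when $\mu(B)>0$; it does not compare two null sets. A full conditional probability does. Let $\mathcal F$ be an algebra of subsets of a nonempty set $\Omega$. A \emph{full conditional probability} on $\mathcal F$ is a function $P:\mathcal F\times(\mathcal F\setminus\{\emptyset\})\to[0,1]$ such that
\begin{enumerate}
\item[(a)] for each nonempty $B\in\mathcal F$, the function $P(\,\cdot\mid B)$ is a finitely additive probability on $\mathcal F$ with $P(B\mid B)=1$;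
\item[(b)] $P(A\mid B)\,P(B\mid C)=P(A\mid C)$ whenever $A\subseteq B\subseteq C$ lie in $\mathcal F$ and $B\neq\emptyset$.
\end{enumerate}
Condition (b) is the cancellation rule for ratios of measures. By (a), $P(\Omega\setminus B\mid B)=0$, so $P(A\mid B)=P(A\cap B\mid B)$.

Let a group $G$ act on $\Omega$, with $gA\in\mathcal F$ for all $g\in G$ and $A\in\mathcal F$. Then $P$ is \emph{weakly $G$-invariant} if
\[
P(gA\mid gB)=P(A\mid B)\qquad\text{for all } g\in G \text{ and } A,B\in\mathcal F,\ B\ne\emptyset .
\]
For a single $g\in G$, we call $P$ \emph{strongly $g$-invariant} if
\[
P(gA\mid B)=P(A\mid B)\qquad\text{whenever } A\cup gA\subseteq B\neq\emptyset ,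
\]
and \emph{strongly $G$-invariant} if this holds for every $g\in G$. Weak invariance says that moving the event and the condition together changes nothing. Strong invariance says that $A$ and $gA$ have the same size when they are compared with each other.

Strong invariance implies weak invariance. Indeed, let $A\subseteq B\ne\emptyset$ and $C=B\cup gB$. Then $P(gB\mid C)=P(B\mid C)\ge\frac12$ and $P(gA\mid C)=P(A\mid C)$, and (b) gives $P(gA\mid gB)=P(gA\mid C)/P(gB\mid C)=P(A\mid B)$. The converse fails, in two different ways.

\begin{example}\label{ex:Z}
Let $\mathbb Z$ act on itself by translation and let $\mathcal F$ consist of the finite and the cofinite sets. For cofinite $B$ let $P(A\mid B)$ be $1$ if $A$ is cofinite and $0$ if $A$ is finite. For finite $B\neq\emptyset$ choose one of the rules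
\[
P_\lambda(A\mid B)=\frac{\sum_{a\in A\cap B}\lambda^{a}}{\sum_{b\in B}\lambda^{b}}\quad(0<\lambda<\infty),
\qquad
P_\infty(A\mid B)=\begin{cases}1,&\max B\in A,\\ 0,&\max B\notin A.\end{cases}
\]
In (b), if $B$ is finite and $C$ is cofinite, both sides vanish; if $B$ is cofinite, then $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$. For finite $C$, (b) is a cancellation for $P_\lambda$; for $P_\infty$, either $\max C\in B$ and $\max B=\max C$, or both sides vanish. Every rule is weakly invariant. For $B=\{0,1\}$ the points $0$ and $1$ have probabilities $\frac1{1+\lambda}$ and $\frac{\lambda}{1+\lambda}$ under $P_\lambda$, and $0$ and $1$ under $P_\infty$, so only $P_1$ is strongly invariant. Under $P_\lambda$ the shift multiplies the size of a finite set by $\lambda$; under $P_\infty$ it makes a point infinitely larger.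
\end{example}

Now let $\Omega=\mathbb R^2=\mathbb C$ and let $\mathcal F=\mathcal P\mathbb R^2$ be the power set. The \emph{rigid motions} are the orientation-preserving isometries, that is, the maps $z\mapsto az+b$ with $|a|=1$. Two facts are known.
\begin{enumerate}
\item[(F1)] (Sierpi\'nski--Mazurkiewicz paradox.) Some nonempty $E\subseteq\mathbb R^2$ is the disjoint union of $g_1E$ and $g_2E$ for two rigid motions $g_1,g_2$. Hence no full conditional probability on $\mathcal P\mathbb R^2$ is strongly invariant under the rigid motions.
\item[(F2)] No full conditional probability on $\mathcal P\mathbb R^2$ is weakly invariant under all isometries.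
\end{enumerate}
The remaining case is the following question, taken from \cite{twokinds}: \emph{is there a full conditional probability on $\mathcal P\mathbb R^2$ that is weakly invariant under the rigid motions?}

One might guess that the answer is no. The rigid motions have index $2$ in a group for which weak invariance is impossible, and we shall see in Section~\ref{sec:forces} that weak invariance under the rigid motions forces strong invariance under a dense subgroup of them. But $P$ has no continuity in $g$, and the answer is yes.

\begin{theorem}\label{thm:plane}
There is a full conditional probability on $\mathcal P\mathbb R^2$ that is weakly invariant under all rigid motions. It can be taken strongly invariant under all rigid motions whose rotation angle is a rational multiple of $\pi$, including the translations.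
\end{theorem}

This is a special case of a theorem on group actions. Let $X$ be a finite generating set of a group with $X=X^{-1}$, let $\ell(g)$ be the least length of a word in $X$ that represents $g$, and let $\gamma_X(k)$ be the number of $g$ with $\ell(g)\le k$. The group has \emph{subexponential growth} if $\gamma_X(k)^{1/k}\to1$. This does not depend on $X$: if each element of $X'$ has length at most $c$ in $X$, then $\gamma_{X'}(k)\le\gamma_X(ck)$. A finitely generated abelian group has subexponential growth, because $\gamma_X(k)\le(k+1)^{|X|}$: an element of length at most $k$ is a product $\prod_{x\in X}x^{e_x}$ with $0\le e_x\le k$.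

\begin{theorem}\label{thm:main}
Let $G$ act on a set $\Omega$. Let $N$ be a normal subgroup of $G$ such that $G/N$ is abelian and every finitely generated subgroup of $N$ has subexponential growth. Then there is a full conditional probability on $\mathcal P\Omega$ that is weakly $G$-invariant and is strongly $g$-invariant for every $g\in G$ whose image in $G/N$ has finite order, in particular for every $g\in N$.
\end{theorem}

To deduce Theorem~\ref{thm:plane}, let $G$ be the group of rigid motions and $N$ the abelian group of translations, which is the kernel of the homomorphism $(z\mapsto az+b)\mapsto a$ onto the circle group. The image $a$ has finite order exactly when it is a root of unity, that is, when the rotation angle is a rational multiple of $\pi$.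

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] There is a full conditional probability on $\mathcal P\mathbb R^2$ that is weakly invariant under all orientation-preserving similarities $z\mapsto az+b$ $(a\in\mathbb C^*,\ b\in\mathbb C)$ and strongly invariant under all such maps with $a$ a root of unity.
\item[(2)] For every full conditional probability $P$ on $\mathcal P\mathbb R^2$ that is weakly invariant under the rigid motions, the set of rigid motions $g$ for which $P$ is strongly $g$-invariant is a normal subgroup contained in $\{z\mapsto az+b: a\text{ a root of unity}\}$. So the amount of strong invariance in Theorem~\ref{thm:plane} is the largest possible.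
\item[(3)] A full conditional probability on $\mathcal P\mathbb R^n$ that is weakly invariant under the orientation-preserving isometries of $\mathbb R^n$ exists if and only if $n\le2$.
\end{enumerate}
\end{theorem}

By (F2), no orientation-reversing isometry can be added to the rigid motions in Theorem~\ref{thm:plane}, since together they generate all isometries.

Section~\ref{sec:forces} shows what weak invariance forces and how the paradoxical set must be treated. Section~\ref{sec:chains} reduces Theorem~\ref{thm:main} to finding a chain of ideals with a measure on each jump, and works out the case where $G/N$ is infinite cyclic. Sections~\ref{sec:growth}--\ref{sec:jump} construct the chain and the measures, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. We work in ZFC.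

\section{What weak invariance forces}\label{sec:forces}

Let $G$ act on $\Omega$, let $P$ be a full conditional probability on $\mathcal P\Omega$, and let $S(P)$ be the set of $g\in G$ for which $P$ is strongly $g$-invariant.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(i)] $g\in S(P)$ if and only if $P(gA\mid A\cup gA)=P(A\mid A\cup gA)$ for all $A\ne\emptyset$.
\item[(ii)] $S(P)$ is a subgroup of $G$.
\item[(iii)] If $P$ is weakly $G$-invariant, then $S(P)$ is normal in $G$ and contains every element of finite order.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The condition is the case $B=A\cup gA$ of strong invariance. Conversely, let $A\cup gA\subseteq B\neq\emptyset$. For $A=\emptyset$ both sides are $0$. Otherwise (b) gives $P(Y\mid B)=P(Y\mid A\cup gA)\,P(A\cup gA\mid B)$ for $Y=A$ and $Y=gA$, and the right-hand sides agree.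

We note a consequence of (b). Suppose that $A\cup gA\subseteq B$ and $P(gA\mid B)=P(A\mid B)>0$. Then $P(A\cup gA\mid B)>0$, and dividing the displayed identities by this number gives the equality in (i) for $A$. So it is enough to compare $A$ and $gA$ inside one set $B$ in which $A$ is not null.

(ii) The identity lies in $S(P)$. If $g\in S(P)$, the condition in (i) for $g$ and the set $g^{-1}A$ is the condition for $g^{-1}$ and $A$. Let $g,h\in S(P)$, $A\ne\emptyset$ and $B=A\cup hA\cup ghA$. Strong invariance under $h$ and then under $g$ gives $P(A\mid B)=P(hA\mid B)=P(ghA\mid B)$. The three numbers sum to at least $P(B\mid B)=1$, so they are positive, and the note above shows that $gh\in S(P)$.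

(iii) Let $h\in S(P)$, $g\in G$ and $A\cup ghg^{-1}A\subseteq B\ne\emptyset$. Then $g^{-1}A\cup hg^{-1}A\subseteq g^{-1}B$, so
\[
P(ghg^{-1}A\mid B)=P(hg^{-1}A\mid g^{-1}B)=P(g^{-1}A\mid g^{-1}B)=P(A\mid B).
\]
Now let $g^r=1$, $A\ne\emptyset$ and $B=A\cup gA\cup\dots\cup g^{r-1}A$. Since $gB=B$, weak invariance gives $P(g^{i+1}A\mid B)=P(g^iA\mid B)$ for all $i$. The common value is at least $1/r$, so $g\in S(P)$ by the note above.
\end{proof}

Both known facts can now be seen in a few lines. Choose a transcendental $\tau$ with $|\tau|=1$, which exists because the circle is uncountable, and let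
\begin{equation}\label{eq:E}
E=\{p(\tau): p \text{ a polynomial with nonnegative integer coefficients}\}.
\end{equation}
Distinct polynomials give distinct points. Those with $p(0)=0$ form $\tau E$ and those with $p(0)\ge1$ form $E+1$, so $E$ is the disjoint union of $\tau E$ and $E+1$. Strong invariance would give $P(\tau E\mid E)=P(E+1\mid E)=P(E\mid E)=1$, which contradicts additivity. This is (F1). If $P$ were weakly invariant under all isometries, then $S(P)$ would contain the reflections, which have order $2$, and so all rigid motions, each being a product of two reflections. This contradicts (F1) and gives (F2).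

Run the same argument inside the rigid motions. A map $z\mapsto az+b$ with $a\neq1$ is the rotation $z\mapsto z_0+a(z-z_0)$ about $z_0=b/(1-a)$, so it has finite order when $a$ is a root of unity. The translation by $b$ is $z\mapsto -z$ followed by $z\mapsto -z+b$, a product of two half-turns. Hence, if $P$ is weakly invariant under the rigid motions,
\begin{equation}\label{eq:forced}
S(P)\supseteq\{z\mapsto az+b: a \text{ a root of unity}\}.
\end{equation}
The right-hand side is a group, so the argument stops there. It does tell us how $P$ must treat $E$. Translation by $1$ lies in $S(P)$, so $P(E+1\mid E)=1$ and $P(\tau E\mid E)=0$. Weak invariance then gives $P(\tau^{k+1}E\mid\tau^kE)=0$ for all $k\in\mathbb Z$. The congruent sets $\dots\supset\tau^{-1}E\supset E\supset\tau E\supset\cdots$ have different orders of magnitude, and the rotation shifts the orders, as the shift does for $P_\infty$ in Example~\ref{ex:Z}. So we need a scale of orders of magnitude that the translations fix and the rotations may move.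

\section{Chains of ideals and measures on their jumps}\label{sec:chains}

An \emph{ideal} on $\Omega$ is a nonempty family of subsets of $\Omega$ that is closed under subsets and finite unions; $\{\emptyset\}$ and $\mathcal P\Omega$ are ideals. One may think of an ideal as the family of sets below a given order of magnitude. A \emph{measure} on an ideal $J$ is a function $m:J\to[0,\infty]$ with $m(\emptyset)=0$ and $m(A\cup B)=m(A)+m(B)$ for disjoint $A,B\in J$. It is monotone and finitely subadditive, so its null sets form an ideal. It is \emph{finite} if it does not take the value $\infty$.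

Let $G$ act on $\Omega$ and let $N$ be a normal subgroup. Put $gJ=\{gA:A\in J\}$. If $J$ is $N$-invariant, so is $gJ$, since $ngJ=g(g^{-1}ng)J=gJ$ for $n\in N$. A \emph{chain} is a set of ideals that is totally ordered by inclusion. It is \emph{complete} if it contains $\{\emptyset\}$, $\mathcal P\Omega$, and the union and the intersection of each nonempty subfamily.

Let $\mathfrak L$ be a complete chain and $B\ne\emptyset$. The ideals
\[
J(B)=\bigcap\{K\in\mathfrak L: B\in K\},\qquad J(B)^-=\bigcup\{K\in\mathfrak L:B\notin K\}
\]
belong to $\mathfrak L$, since both subfamilies are nonempty, and $B\in J(B)\setminus J(B)^-$; being comparable, they satisfy $J(B)^-\subsetneq J(B)$. We call the ideals $J(B)$ the \emph{levels} of $\mathfrak L$. For a level $J=J(B)$, each $K\in\mathfrak L$ contains $B$ or does not, so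
\begin{equation}\label{eq:gap}
K\supseteq J\quad\text{or}\quad K\subseteq J^-\qquad\text{for every } K\in\mathfrak L .
\end{equation}
Thus $J^-$ is the largest member of $\mathfrak L$ properly contained in $J$; it depends only on $J$, which justifies the notation. The pair $J^-\subsetneq J$ is a \emph{jump}. If $\mathfrak L$ is $G$-invariant, then $G$ acts on it by order automorphisms, and the definitions give $gJ(B)=J(gB)$ and $g(J^-)=(gJ)^-$. In particular the stabilizer $G_J=\{g\in G:gJ=J\}$ of a level also fixes $J^-$.

\begin{proposition}\label{prop:assembly}
Let $\mathfrak L$ be a $G$-invariant complete chain of $N$-invariant ideals. Suppose that each level $J$ carries a finite $N$-invariant measure $m$ whose ideal of null sets is $J^-$, and that for each $h\in G_J$ there is $\chi(h)>0$ with $m(hA)=\chi(h)\,m(A)$ for all $A\in J$. Then there is a weakly $G$-invariant full conditional probability on $\mathcal P\Omega$ that is strongly $g$-invariant whenever $gN$ has finite order in $G/N$.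
\end{proposition}

\begin{proof}
The measures on different levels must be compatible with the action, so we keep one in each $G$-orbit of levels and transport it. In each orbit fix a level $J_0$ with its measure $m_{J_0}$ and factor $\chi$. For each level $J$ in the orbit fix $g_J\in G$ with $J=g_JJ_0$, and put $m_J(A)=m_{J_0}(g_J^{-1}A)$ for $A\in J$. This is a finite measure on $J$ with null ideal $g_J(J_0^-)=J^-$. It is $N$-invariant, since $g_J^{-1}nA=(g_J^{-1}ng_J)\,g_J^{-1}A$ and $N$ is normal. Moreover,
\begin{equation}\label{eq:quasi}
\text{for } g\in G \text{ and a level } J \text{ there is } c>0 \text{ with } m_{gJ}(gA)=c\,m_J(A) \text{ for all } A\in J .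
\end{equation}
Indeed, $h=g_{gJ}^{-1}\,g\,g_J$ stabilizes $J_0$, and $m_{gJ}(gA)=m_{J_0}(h\,g_J^{-1}A)=\chi(h)\,m_J(A)$.

For $B\ne\emptyset$ define
\[
P(A\mid B)=\frac{m_{J(B)}(A\cap B)}{m_{J(B)}(B)} .
\]
The denominator is finite, and it is positive because $B\notin J(B)^-$. Condition (a) holds since $m_{J(B)}$ is additive. For (b), let $A\subseteq B\subseteq C$ with $B\neq\emptyset$. Since $B\in J(C)$, we have $J(B)\subseteq J(C)$. If the two levels are equal, the factor $m_{J(C)}(B)$ cancels. Otherwise $J(B)\subseteq J(C)^-$ by \eqref{eq:gap}, so $A$ and $B$ are null for $m_{J(C)}$, and $P(B\mid C)=P(A\mid C)=0$.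

Since $J(gB)=gJ(B)$, the constant in \eqref{eq:quasi} cancels in the quotient, and $P(gA\mid gB)=P(A\mid B)$.

Finally let $g^r\in N$ with $r\ge1$, and let $J$ be a level. The ideals $J$ and $gJ$ are comparable. If $gJ\subseteq J$, then $J=g^rJ\subseteq g^{r-1}J\subseteq\dots\subseteq gJ\subseteq J$; if $gJ\supseteq J$, the same holds with all inclusions reversed. So $gJ=J$, and \eqref{eq:quasi} reads $m_J(gA)=c\,m_J(A)$. Applying this $r$ times and using $N$-invariance gives $c^r=1$, because $m_J\neq0$; hence $c=1$. If $A\cup gA\subseteq B$, take $J=J(B)$ to obtain $P(gA\mid B)=P(A\mid B)$.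
\end{proof}

The proposition leaves an element $g$ of infinite order modulo $N$ the two freedoms of Example~\ref{ex:Z}: it may move a level, or it may fix the level and rescale the measure. The next two examples show each of them in the presence of translations.

\begin{example}[a rotation that moves the ideals]\label{ex:shift}
Let $\tau$ and $E$ be as in \eqref{eq:E}, and let $I_k$ be the ideal generated by all translates of $\tau^kE$. Multiplication by $\tau$ maps $I_k$ onto $I_{k+1}$, and $I_{k+1}\subseteq I_k$ because $\tau E\subseteq E$. The inclusion is strict. The difference of two points of $\tau E$ is $\tau q(\tau)$ with $q\in\mathbb Z[x]$, which is not a nonzero integer. So a translate of $\tau E$ contains at most one of the points $0,1,2,\ldots$ of $E$, and $E\notin I_1$. In the group generated by $z\mapsto\tau z$ and the translations, only the translations stabilize $I_0$.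
\end{example}

\begin{example}[a dilation that rescales the measure]\label{ex:scale}
Let $G$ be the group of maps $x\mapsto2^kx+b$ of $\mathbb R$, and let $C=[0,1)$. For every $k$ the translates of $2^kC$ generate the same ideal $J$ of bounded sets, so no chain appears. In exchange we gain compactness. If $m$ is a translation-invariant measure on $J$ with $m(C)=1$, then $m(A)$ is at most the number of translates of $C$ needed to cover $A$, a bound independent of $m$. Also $m(2C)=2$, so $m\mapsto\frac12m(2\,\cdot\,)$ maps the set of these measures to itself, and a fixed point satisfies $m(2A)=2m(A)$.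
\end{example}

These two cases are exhaustive when $G/N$ is infinite cyclic, generated by $hN$. Let $C\neq\emptyset$, and for $t\in\mathbb Z$ let $I_t$ be the ideal generated by the sets $nh^kC$ with $n\in N$ and $k<t$. The $I_t$ are $N$-invariant and increase with $t$, and $hI_t=I_{t+1}$. If $I_0\ne I_1$, they form a $G$-invariant chain whose members $h$ moves, as in Example~\ref{ex:shift}. If $I_0=I_1$, then $C\in I_0$: finitely many sets $nh^{-a}C$ with $a\ge1$ cover $C$. The same alternative holds with $h^{-1}$ in place of $h$. Suppose that no chain arises in either direction. Then for some $M$ the set $C$ is covered by finitely many $nh^{-a}C$ with $1\le a\le M$, and also by finitely many $nh^{a}C$ with $1\le a\le M$. Apply $h^k$ and use $h^kn=(h^knh^{-k})h^k$. For $k\ge M$ the first cover replaces $h^kC$ by $N$-translates of sets $h^jC$ with $0\le j<k$, and for $k<0$ the second cover replaces it by $N$-translates of sets $h^jC$ with $k<j<M$. By induction every $h^kC$ is covered by finitely many $N$-translates of the one set $U=C\cup hC\cup\dots\cup h^{M-1}C$, and $U$ plays the role of the interval in Example~\ref{ex:scale}.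

So either the scale can be refined, or there is a unit of measurement. We shall take a chain that cannot be refined and find a unit at every jump.

\section{Invariant measures for groups of subexponential growth}\label{sec:growth}

A unit is useful only if some $N$-invariant measure gives it mass $1$. An average over $N$ that is nearly invariant in total mass would not provide one, since the set to be normalized may carry a vanishing fraction of the mass. We need weights on $N$ that change by a factor close to $1$ at \emph{every} point when multiplied by a generator. The weights $e^{-\varepsilon\ell(g)}$ do this, and subexponential growth makes them summable.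

We use Tychonoff's theorem in the following form: in a product of compact spaces, a family of closed sets of which any finitely many have a common point has a common point. Recall also that an ultrafilter $\mathfrak p$ on $\Omega$ is a family of sets whose indicator function is a $\{0,1\}$-valued finitely additive probability on $\mathcal P\Omega$, and that every family of nonempty sets closed under finite intersections lies in an ultrafilter.

\begin{lemma}\label{lem:measure}
Let $N$ act on $\Omega$, and let every finitely generated subgroup of $N$ have subexponential growth. Let $J$ be an $N$-invariant ideal and $C\notin J$. Then there is an $N$-invariant measure $m:\mathcal P\Omega\to[0,\infty]$ with $m(C)=1$ and $m=0$ on $J$.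
\end{lemma}

\begin{proof}
The sets $C\setminus Z$ with $Z\in J$ are nonempty because $C\notin J$, and $(C\setminus Z)\cap(C\setminus Z')=C\setminus(Z\cup Z')$. Let $\mathfrak p$ be an ultrafilter containing all of them. Then $C\in\mathfrak p$, and no $Z\in J$ lies in $\mathfrak p$, since $Z$ is disjoint from $C\setminus Z\in\mathfrak p$.

For a finite set $X=X^{-1}\subseteq N$ containing $1$ and for $\varepsilon>0$, let $\mathcal M_{X,\varepsilon}$ be the set of measures $m$ on $\mathcal P\Omega$ with $m(C)=1$, $m=0$ on $J$, and
\begin{equation}\label{eq:almost}
e^{-\varepsilon}m(A)\le m(xA)\le e^{\varepsilon}m(A)\qquad\text{for all } x\in X,\ A\subseteq\Omega .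
\end{equation}
Addition is continuous on $[0,\infty]$, so $\mathcal M_{X,\varepsilon}$ is closed in the compact space $[0,\infty]^{\mathcal P\Omega}$. Also $\mathcal M_{X\cup X',\min(\varepsilon,\varepsilon')}\subseteq\mathcal M_{X,\varepsilon}\cap\mathcal M_{X',\varepsilon'}$. A point common to all these sets satisfies \eqref{eq:almost} for all $x\in N$ and $\varepsilon>0$, so it is $N$-invariant. It remains to show that $\mathcal M_{X,\varepsilon}\ne\emptyset$.

Let $\ell$ be the word length on $\langle X\rangle$ and put
\[
\mu(A)=\sum_{g\in\langle X\rangle,\ gA\in\mathfrak p}e^{-\varepsilon\ell(g)} .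
\]
The sum is at most $\sum_{k\ge0}\gamma_X(k)e^{-\varepsilon k}$, which converges by the root test because $\gamma_X(k)^{1/k}\to1$. For each $g$ the indicator of the condition $gA\in\mathfrak p$ is additive in $A$, so $\mu$ is a measure. It vanishes on $J$, since $gZ\in J$ for $Z\in J$. The term $g=1$ gives $\mu(C)\ge1$. For $x\in X$, replacing $g$ by $gx^{-1}$ gives
\[
\mu(xA)=\sum_{gA\in\mathfrak p}e^{-\varepsilon\ell(gx^{-1})},
\]
and $|\ell(gx^{-1})-\ell(g)|\le1$, so $\mu$ satisfies \eqref{eq:almost}. Hence $\mu/\mu(C)\in\mathcal M_{X,\varepsilon}$.
\end{proof}

\section{A maximal invariant chain}\label{sec:maximal}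

Let $G$, $N$, $\Omega$ be as in Theorem~\ref{thm:main}; for $\Omega=\emptyset$ there is nothing to define, so let $\Omega\neq\emptyset$.

\subsection*{Reduction to a finitely generated quotient}
The descent to a unit will need a finite-dimensional space of directions, so we first reduce to the case where $G/N$ is finitely generated. For finite $X\subseteq G$ let $G_X=\langle X\rangle N$, a subgroup of $G$ with $G_X/N$ finitely generated, and let $\mathcal W_X$ be the set of full conditional probabilities on $\mathcal P\Omega$ that are weakly $G_X$-invariant and strongly $g$-invariant for each $g\in G_X$ with $gN$ of finite order. Each defining condition is an equation between continuous functions of finitely many values of $P$, so $\mathcal W_X$ is closed in $[0,1]^{\mathcal P\Omega\times(\mathcal P\Omega\setminus\{\emptyset\})}$. Also $\mathcal W_{X\cup X'}\subseteq\mathcal W_X\cap\mathcal W_{X'}$. If the theorem holds for every pair $(G_X,N)$, then all $\mathcal W_X$ are nonempty, and a common point is the probability required for $G$.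

From now on $G/N$ is a finitely generated abelian group. Its torsion subgroup $T$ is finite and $(G/N)/T\cong\mathbb Z^d$ for some $d\geq0$. Let $\pi:G\to\mathbb Z^d\subset\mathbb R^d$ be the resulting homomorphism. Then $N\le\ker\pi$ with finite index $|T|$.

\subsection*{The chain}
Consider the $G$-invariant chains of $N$-invariant ideals that contain $\{\emptyset\}$ and $\mathcal P\Omega$. The set $\{\{\emptyset\},\mathcal P\Omega\}$ is one, and an increasing union of such chains is another. By Zorn's lemma there is a maximal one, $\mathfrak L$, which we fix.

\begin{lemma}\label{lem:complete}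
The chain $\mathfrak L$ is complete.
\end{lemma}

\begin{proof}
The union of a nonempty subfamily of $\mathfrak L$ is an $N$-invariant ideal, since two sets in the union lie in one member of the subfamily. The set of all such unions is $G$-invariant and contains $\mathfrak L$. It is a chain: if $\bigcup\mathfrak A\not\subseteq\bigcup\mathfrak B$, then some $J\in\mathfrak A$ is contained in no $K\in\mathfrak B$, so $J$ contains every $K\in\mathfrak B$ and $\bigcup\mathfrak B\subseteq J\subseteq\bigcup\mathfrak A$. By maximality this set equals $\mathfrak L$. Intersections of nonempty subfamilies are also $N$-invariant ideals. If $\bigcap\mathfrak A\not\supseteq\bigcap\mathfrak B$, then some $J\in\mathfrak A$ contains no $K\in\mathfrak B$, so $\bigcap\mathfrak A\subseteq J\subseteq\bigcap\mathfrak B$. Maximality applies again.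
\end{proof}

Maximality concerns all of $G$, but we want to use it at one jump, where only the stabilizer acts. The next lemma makes this translation.

\begin{lemma}\label{lem:norefine}
Let $J$ be a level of $\mathfrak L$ and $H=G_J$. If $\mathfrak C$ is an $H$-invariant chain of $N$-invariant ideals $I$ with $J^-\subseteq I\subseteq J$, then $\mathfrak C\subseteq\{J^-,J\}$.
\end{lemma}

\begin{proof}
The set $\mathfrak L^*=\mathfrak L\cup\{gI:g\in G,\ I\in\mathfrak C\}$ is $G$-invariant and consists of $N$-invariant ideals. We show that it is a chain. Let $I,I'\in\mathfrak C$, $g,g'\in G$ and $K\in\mathfrak L$.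

By \eqref{eq:gap}, $g^{-1}K\subseteq J^-\subseteq I$ or $g^{-1}K\supseteq J\supseteq I$, so $K$ and $gI$ are comparable. If $g^{-1}g'\in H$, then $g^{-1}g'I'\in\mathfrak C$ is comparable with $I$, so $g'I'$ is comparable with $gI$. If $g^{-1}g'\notin H$, then $gJ$ and $g'J$ are distinct members of $\mathfrak L$, say $gJ\subsetneq g'J$. By \eqref{eq:gap} for the level $g'J$ we get $gJ\subseteq g'J^-$, and therefore $gI\subseteq gJ\subseteq g'J^-\subseteq g'I'$.

By maximality $\mathfrak C\subseteq\mathfrak L$, and by \eqref{eq:gap} the only members of $\mathfrak L$ between $J^-$ and $J$ are these two.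
\end{proof}

\section{The measure on a jump}\label{sec:jump}

Fix a level $J$ of $\mathfrak L$, let $H=G_J$, and fix $C\in J\setminus J^-$. Then $N\le H$, the group $H$ fixes $J$ and $J^-$, and so $hC\in J\setminus J^-$ for $h\in H$. For a family $\mathcal A\subseteq J$ let $\langle\mathcal A\rangle$ be the ideal generated by $J^-$ and $\mathcal A$; it consists of the subsets of the sets $Z\cup A_1\cup\dots\cup A_k$ with $Z\in J^-$, $A_i\in\mathcal A$. Let $\Lambda=\pi(H)\le\mathbb Z^d$, let $W\subseteq\mathbb R^d$ be its real span with the standard inner product, and let $\Sigma$ be the unit sphere of $W$.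

\subsection*{The unit}
In the cyclic case there were two directions, $h$ and $h^{-1}$. Now every $\sigma\in\Sigma$ is a direction: the function $h\mapsto\langle\sigma,\pi(h)\rangle$ is a homomorphism $H\to\mathbb R$, and it defines a chain to which Lemma~\ref{lem:norefine} applies.

\begin{lemma}\label{lem:direction}
For each $\sigma\in\Sigma$ there are $Z\in J^-$ and $h_1,\dots,h_k\in H$, $k\ge1$, with $C\subseteq Z\cup h_1C\cup\dots\cup h_kC$ and $\langle\sigma,\pi(h_i)\rangle<0$ for all $i$.
\end{lemma}

\begin{proof}
For $t\in\mathbb R$ let $I_t=\langle hC:h\in H,\ \langle\sigma,\pi(h)\rangle<t\rangle$. These ideals lie between $J^-$ and $J$ and increase with $t$. For $h\in H$ we have $hI_t=I_{t+\langle\sigma,\pi(h)\rangle}$, because $\pi$ is a homomorphism; in particular each $I_t$ is $N$-invariant and the chain $\{I_t\}$ is $H$-invariant. By Lemma~\ref{lem:norefine}, $I_0$ is $J^-$ or $J$. Since $\Lambda$ spans $W$ and $\Lambda=-\Lambda$, some $h\in H$ has $\langle\sigma,\pi(h)\rangle<0$, and then $hC\in I_0\setminus J^-$. So $I_0=J\ni C$, which gives the cover; $k\ge1$ because $C\notin J^-$.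
\end{proof}

There are infinitely many directions when $\dim W\geq2$, and the covers need not be uniform in $\sigma$. But a cover that works for $\sigma$ works for all nearby directions, so compactness of the sphere gives finitely many covers and a uniform margin.

\begin{lemma}\label{lem:unit}
There is $U\in J\setminus J^-$ with $J=\langle nU:n\in N\rangle$. That is, each $A\in J$ satisfies $A\subseteq Z\cup n_1U\cup\dots\cup n_kU$ for some $Z\in J^-$, $k\geq0$ and $n_1,\dots,n_k\in N$.
\end{lemma}

\begin{proof}
\emph{Step 1: there is a finite set $D\subseteq\Lambda$ with $0\in D$ such that $hC\in I_D:=\langle h'C:h'\in H,\ \pi(h')\in D\rangle$ for all $h\in H$.} If $W=0$, take $D=\{0\}$. Otherwise, for $\sigma\in\Sigma$ fix a cover as in Lemma~\ref{lem:direction} and let $F_\sigma=\{\pi(h_1),\dots,\pi(h_k)\}$, a finite nonempty set. The set $\{\sigma'\in\Sigma:\langle\sigma',w\rangle<0\text{ for all }w\in F_\sigma\}$ is open and contains $\sigma$. Finitely many of these sets cover $\Sigma$; let $F_1,\dots,F_q$ be the corresponding sets $F_\sigma$. The continuous function $\sigma\mapsto\max_j\min_{w\in F_j}(-\langle\sigma,w\rangle)$ is positive on $\Sigma$, so it has a lower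 bound $\delta>0$. Thus for each $\sigma\in\Sigma$ there is $j$ with $\langle\sigma,w\rangle\le-\delta$ for all $w\in F_j$. Put
\[
M=\max\{|w|:w\in F_1\cup\dots\cup F_q\},\qquad \rho=\frac{M^2}{2\delta},\qquad D=\{\lambda\in\Lambda:|\lambda|\le\rho\}.
\]
We induct on the nonnegative integer $|\pi(h)|^2$. If $|\pi(h)|\le\rho$, then $hC$ is a generator of $I_D$. If $\lambda=\pi(h)$ has $|\lambda|>\rho$, choose $j$ for the direction $\sigma=\lambda/|\lambda|$, and let $C\subseteq Z\cup\bigcup_ih_iC$ be the cover with $\pi(h_i)\in F_j$. Then $hC\subseteq hZ\cup\bigcup_ihh_iC$ with $hZ\in J^-$, and with $w=\pi(h_i)$,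
\[
|\pi(hh_i)|^2=|\lambda|^2+2|\lambda|\langle\sigma,w\rangle+|w|^2\le|\lambda|^2-2\delta|\lambda|+M^2<|\lambda|^2 .
\]
By induction each $hh_iC$ lies in $I_D$, and so does $hC$.

\emph{Step 2.} Each fiber of $\pi$ on $H$ is a coset of $H\cap\ker\pi$, in which $N$ has finite index. So $\{h'\in H:\pi(h')\in D\}=Nu_1\cup\dots\cup Nu_r$ with $u_i\in H$, and we may take $u_1=1$ because $0\in D$. Put $U=u_1C\cup\dots\cup u_rC$. Then $U\in J$, and $U\notin J^-$ since $U\supseteq C$. We have
\[
\langle hC:h\in H\rangle\subseteq I_D\subseteq\langle nU:n\in N\rangle\subseteq\langle hC:h\in H\rangle ,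
\]
by Step 1, by $nu_iC\subseteq nU$, and by $nU=\bigcup_inu_iC$. The ideal $\langle hC:h\in H\rangle$ is $H$-invariant, lies between $J^-$ and $J$, and is not $J^-$. By Lemma~\ref{lem:norefine}, applied to the chain with this one member, it equals $J$.
\end{proof}

\subsection*{The eigenmeasure}
The group $H$ acts linearly on the $N$-invariant measures on $J$, and we want a common eigenvector. The unit cuts out a compact convex section of the cone of these measures. The induced maps on the section involve a renormalization and need not be affine, so we use the Schauder--Tychonoff theorem: every continuous map of a nonempty compact convex subset of a Hausdorff locally convex space to itself has a fixed point. The fixed-point set of such a map need not be convex, but the set of eigenvectors for one \emph{fixed} eigenvalue is, and this allows an induction over the generators.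

\begin{proposition}\label{prop:jump}
There is a finite $N$-invariant measure $m$ on $J$ whose ideal of null sets is $J^-$, such that for each $h\in H$ there is $\chi(h)>0$ with $m(hA)=\chi(h)\,m(A)$ for all $A\in J$.
\end{proposition}

\begin{proof}
Let $U$ be as in Lemma~\ref{lem:unit}, and let $\mathcal M$ be the set of finite $N$-invariant measures on $J$ that vanish on $J^-$ and have $m(U)=1$. For $A\in J$ fix a cover as in Lemma~\ref{lem:unit}, with $k_A$ translates of $U$. Every $N$-invariant measure that vanishes on $J^-$ and has $m(U)=1$ satisfies $m(A)\le k_A$. Hence $\mathcal M$ is a closed convex subset of $\prod_{A\in J}[0,k_A]$, so it is a compact convex subset of the locally convex space $\mathbb R^J$ with the product topology. It is nonempty: apply Lemma~\ref{lem:measure} to the ideal $J^-$ and the set $U\notin J^-$, and restrict the measure to $J$, where it is finite by the bound just given.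

For $h\in H$ and a finite $N$-invariant measure $m$ on $J$ that vanishes on $J^-$, put $(hm)(A)=m(h^{-1}A)$. This is again such a measure: it vanishes on $J^-$ since $h^{-1}J^-=J^-$, and $(hm)(nA)=m((h^{-1}nh)h^{-1}A)=(hm)(A)$. We have $h(h'm)=(hh')m$. Since $H/N$ is abelian, $(h'h)^{-1}=n(hh')^{-1}$ for some $n\in N$, and $N$-invariance of $m$ gives
\begin{equation}\label{eq:commute}
h(h'm)=h'(hm)\qquad(h,h'\in H).
\end{equation}
If $m\in\mathcal M$, then $(hm)(U)>0$. Otherwise the measure $hm$ would vanish on $J^-$ and on all $nU$, hence on $J$ by Lemma~\ref{lem:unit}, and its value on $hU\in J$ is $m(U)=1$. So $\Phi_h(m)=hm/(hm)(U)$ defines a map $\mathcal M\to\mathcal M$. It is continuous, because each coordinate $m(h^{-1}A)/m(h^{-1}U)$ is a quotient of coordinates with nonzero denominator.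

The group $H/N$ is finitely generated, being a subgroup of a finitely generated abelian group; let $h_1N,\dots,h_pN$ generate it. We find $\lambda_1,\dots,\lambda_p>0$ such that the sets
\[
\mathcal M_i=\{m\in\mathcal M:h_jm=\lambda_jm\ \text{ for } j\le i\}\qquad(0\le i\le p)
\]
are nonempty. Here $\mathcal M_0=\mathcal M$. Suppose that $\lambda_1,\dots,\lambda_i$ are chosen and $\mathcal M_i\ne\emptyset$. The conditions are linear and closed, so $\mathcal M_i$ is compact and convex. For $m\in\mathcal M_i$ and $j\le i$, \eqref{eq:commute} gives $h_j(h_{i+1}m)=h_{i+1}(h_jm)=\lambda_j\,h_{i+1}m$, so $\Phi_{h_{i+1}}$ maps $\mathcal M_i$ into itself. A fixed point $m$ satisfies $h_{i+1}m=\lambda_{i+1}m$ with $\lambda_{i+1}=(h_{i+1}m)(U)>0$, and lies in $\mathcal M_{i+1}$.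

Let $m\in\mathcal M_p$. The elements $h\in H$ for which $hm$ is a positive multiple of $m$ form a subgroup: $hm=\lambda m$ and $h'm=\lambda'm$ give $(hh')m=\lambda\lambda'm$ and $h^{-1}m=\lambda^{-1}m$. It contains $N$ and $h_1,\dots,h_p$, so it is $H$. Since $m(hA)=(h^{-1}m)(A)$, the factors $\chi(h)$ exist.

Finally, the null ideal of $m$ is $H$-invariant, contains $J^-$, and is not $J$ because $m(U)=1$. By Lemma~\ref{lem:norefine} it is $J^-$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the reduction in Section~\ref{sec:maximal} we may assume that $G/N$ is finitely generated. The chain $\mathfrak L$ is $G$-invariant, consists of $N$-invariant ideals and is complete by Lemma~\ref{lem:complete}. Proposition~\ref{prop:jump} supplies the measures required in Proposition~\ref{prop:assembly}, whose conclusion is the theorem.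
\end{proof}

\begin{remark}\label{rem:hyp}
The growth hypothesis is used only in Lemma~\ref{lem:measure}. It cannot be dropped: for $N=G$ the group of rigid motions, the conclusion would be strong invariance, against (F1). Commutativity of $G/N$ is used twice, to obtain the homomorphism $\pi$ with $\ker\pi/N$ finite, on which Lemmas~\ref{lem:direction} and~\ref{lem:unit} rest, and in \eqref{eq:commute}. It cannot be weakened to the existence of an abelian subgroup of index $2$: for $G$ the isometry group of the plane and $N$ the translations, $G/N\cong O(2)$ has the abelian subgroup $SO(2)$ of index $2$, and the conclusion contradicts (F2).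
\end{remark}

\section{Similarities, sharpness, and other dimensions}\label{sec:sharp}

For part (2) of Theorem~\ref{thm:sharp} we need a set like \eqref{eq:E} for every $\tau$ on the unit circle that is not a root of unity, including algebraic $\tau$, for which distinct polynomials may take the same value. If we had $|\tau|<\frac13$, the maps $z\mapsto\tau z$ and $z\mapsto\tau z+1$ would send the disk $|z|\le\frac32$ into two disjoint smaller disks. Our $\tau$ has modulus $1$, but a power of it is small for a different absolute value. An \emph{absolute value} on a field is a function $|\cdot|_v$ to $[0,\infty)$ that vanishes only at $0$ and satisfies $|xy|_v=|x|_v|y|_v$ and $|x+y|_v\le|x|_v+|y|_v$; then $|1|_v=|-1|_v=1$.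

\begin{lemma}\label{lem:abs}
If $\tau\in\mathbb C^*$ is not a root of unity, there is an absolute value on $\mathbb Q(\tau)$ with $|\tau|_v\ne1$.
\end{lemma}

\begin{proof}
Let $\tau$ be transcendental. Each nonzero $x\in\mathbb Q(\tau)$ is $\tau^kp(\tau)/q(\tau)$ with $p,q\in\mathbb Q[X]$, $p(0)q(0)\ne0$ and a unique $k\in\mathbb Z$, the order of vanishing at $0$ of the corresponding rational function. Put $|x|_v=2^{-k}$. Orders add under multiplication, and the order of a sum is at least the smaller of the two orders, so this is an absolute value, with $|\tau|_v=\frac12$.

Let $\tau$ be algebraic, and let $\mathcal O$ be the ring of integers of the number field $\mathbb Q(\tau)$. For $x\neq0$ the fractional ideal $x\mathcal O$ factors uniquely as $\prod_{\mathfrak q}\mathfrak q^{v_{\mathfrak q}(x)}$ over the nonzero prime ideals, each $2^{-v_{\mathfrak q}(x)}$ defines an absolute value, and $x\in\mathcal O$ if and only if all $v_{\mathfrak q}(x)\ge0$. So if $\tau\notin\mathcal O$, some $\mathfrak q$ has $v_{\mathfrak q}(\tau)<0$ and serves.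

Let $\tau\in\mathcal O$, with conjugates $\tau_1,\dots,\tau_s$. Each $\tau_i$ is the image of $\tau$ under an embedding $\iota$ of $\mathbb Q(\tau)$ in $\mathbb C$, and $|\iota(x)|$ is an absolute value. It serves unless $|\tau_i|=1$. If all $|\tau_i|=1$, then $\tau$ is a root of unity by Kronecker's theorem, whose proof we recall. The coefficients of $\prod_i(X-\tau_i^k)$, $k\ge1$, are rational, being symmetric in the conjugates, and are algebraic integers of modulus at most $2^s$. So only finitely many such polynomials occur, the powers $\tau^k$ take finitely many values, and $\tau^k=\tau^l$ for some $k\neq l$.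
\end{proof}

For example, $\tau=\frac{3+4i}5=\frac{2+i}{2-i}$ has $v_{\mathfrak q}(\tau)=1$ for the prime $\mathfrak q=(2+i)$ of $\mathbb Z[i]$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Apply Theorem~\ref{thm:main} to the group of maps $z\mapsto az+b$ with $a\in\mathbb C^*$ and to the subgroup $N$ of translations. Here $N$ is abelian, the quotient is $\mathbb C^*$, and its elements of finite order are the roots of unity.

(2) By Lemma~\ref{lem:S}, $S=S(P)$ is a normal subgroup of the group of rigid motions. Suppose that $S$ contains $g(z)=\tau z+p$ with $\tau$ not a root of unity. Let $t_b$ be the translation by $b$. Then $gt_bg^{-1}(z)=\tau(\tau^{-1}(z-p)+b)+p=z+\tau b$, so $g\cdot t_bg^{-1}t_b^{-1}=t_{(\tau-1)b}$, and this lies in $S$ by normality. Since $\tau\ne1$, the group $S$ contains all translations, and then also $t_{-p}\,g$, which is $z\mapsto\tau z$.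

Take $|\cdot|_v$ from Lemma~\ref{lem:abs} and choose $k\in\mathbb Z$ with $|\tau^k|_v<\frac13$. The maps $\alpha(z)=\tau^kz$ and $\beta(z)=\tau^kz+1$ lie in $S$. Let $Y\subseteq\mathbb Q(\tau)$ be the set of points $w(0)$, where $w$ runs over all finite compositions of $\alpha$ and $\beta$, the identity included. Then $0\in Y$ and $\alpha Y\cup\beta Y\subseteq Y$. If $|y|_v\le\frac32$, then $|\alpha(y)|_v=|\beta(y)-1|_v<\frac12$ and $|\beta(y)|_v<\frac32$. By induction on the length of $w$, $|y|_v\le\frac32$ on $Y$. So $|z|_v<\frac12$ on $\alpha Y$ and $|z-1|_v<\frac12$ on $\beta Y$. A common point would give $1=|1|_v\le|z|_v+|z-1|_v<1$, so $\alpha Y$ and $\beta Y$ are disjoint. Strong invariance gives $P(\alpha Y\mid Y)=P(\beta Y\mid Y)=P(Y\mid Y)=1$, and then $P(\alpha Y\cup\beta Y\mid Y)=2$, a contradiction. The bound on $S$ is attained by Theorem~\ref{thm:plane}.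

(3) For $n=1$ the group consists of the translations; it is abelian, and Theorem~\ref{thm:main} applies with $N=G$. The case $n=2$ is Theorem~\ref{thm:plane}. Let $n\ge3$ and suppose that $P$ is weakly invariant. Regard $S^2$ as the unit sphere of $\mathbb R^3\times\{0\}\subseteq\mathbb R^n$, and let $SO(3)\le SO(n)$ act on the first three coordinates. For $g\in SO(3)$ we have $gS^2=S^2$, so $P(gA\mid S^2)=P(gA\mid gS^2)=P(A\mid S^2)$. Thus $\mu=P(\,\cdot\mid S^2)$ is an $SO(3)$-invariant finitely additive probability on the subsets of $S^2$. By the Banach--Tarski theorem, $S^2$ is $SO(3)$-paradoxical (see \cite{wagon}): there are pairwise disjoint subsets $A_1,\dots,A_k,B_1,\dots,B_l$ of $S^2$ and rotations $g_i,h_j\in SO(3)$ with $S^2=\bigcup_ig_iA_i=\bigcup_jh_jB_j$. Then $\sum_i\mu(A_i)=\sum_i\mu(g_iA_i)\ge1$ and $\sum_j\mu(B_j)=\sum_j\mu(h_jB_j)\ge1$, so $\mu(S^2)\ge2$, a contradiction.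
\end{proof}

\begin{remark}
Part (2) and \eqref{eq:forced} together show that the group $S(P)$ does not depend on $P$: for every $P$ on $\mathcal P\mathbb R^2$ that is weakly invariant under the rigid motions, $S(P)=\{z\mapsto az+b:a\text{ a root of unity}\}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{twokinds}
\emph{Two kinds of invariance of full conditional probabilities},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 85769}.

\bibitem{wagon}
S.~Wagon, \emph{The Banach--Tarski Paradox}.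

\end{thebibliography}
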